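
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\numberwithin{equation}{section}

\title{Convex bodies all of whose central plane sections have perimeter $2\pi$}


\begin{abstract}
We show that the unit ball is not the only convex body in $\mathbf R^3$ that contains the origin in its interior and whose sections by planes through the origin all have perimeter $2\pi$. Real-analytic bodies of revolution with this property, not symmetric about the origin and arbitrarily close to the ball, are obtained by a contraction argument on power series. Without rotational symmetry, we show that near the ball the bodies with this property are parametrized by the small odd functions on the sphere: the odd part of the logarithm of the radial function can be prescribed arbitrarily, as long as it is small in a Sobolev norm, and it determines the even part among small even functions. We also show that an origin-symmetric body with this property that is sufficiently close to the ball in the $C^2$ sense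 is the ball.
\end{abstract}

\section{The question and the answer}

\subsection{The question}

Let $\mathbf B^3$ be the Euclidean unit ball of $\mathbf R^3$ centered at the origin. Every plane $P$ through the origin cuts $\partial\mathbf B^3$ in a circle of length $2\pi$. The following question is posed in \cite{rusu}: \emph{is there a convex body $K\neq\mathbf B^3$ in $\mathbf R^3$ such that}
\[
\operatorname{Length}(P\cap\partial K)=2\pi
\]
\emph{for every plane $P$ through the origin?} A convex body is a compact convex set with nonempty interior. We take the origin to be an interior point of $K$, and we do not assume that $K$ is symmetric about it.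

To see what to expect, replace perimeter by area. Let $\rho:S^2\to(0,\infty)$ be the radial function of $K$, so that $K=\{rx: x\in S^2,\ 0\le r\le\rho(x)\}$. The section by $P$ has area $\frac12\int\rho^2$, the integral being over the great circle $P\cap S^2$. All sections have area $\pi$ exactly when $\rho^2-1$ has mean zero over every great circle. For continuous functions this means that $\rho^2-1$ is odd (Lemma~\ref{lem:smoothing}(ii)). So $\rho=\sqrt{1+f}$ with $f$ odd, smooth and small in $C^2$ gives many non-spherical solutions (convex by Lemma~\ref{lem:convex}), while the only symmetric solution is the ball.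

For perimeter the condition is nonlinear. Write $\rho=e^u$ with $u\in C^1(S^2)$. Let $x(t)$ be a unit-speed parametrization of the great circle $P\cap S^2$, and put $u'=\frac{d}{dt}u(x(t))$. Then $P\cap\partial K$ is the curve $\rho(x(t))x(t)$, whose speed is $\sqrt{\rho^2+\rho'^2}$, so
\begin{equation}\label{eq:F}
\frac1{2\pi}\operatorname{Length}(P\cap\partial K)
=\frac1{2\pi}\int_0^{2\pi}e^{u}\sqrt{1+u'^2}\,dt=:F(u)(P).
\end{equation}
We regard $F(u)$ also as an even function $F(u)(\nu)$ of the unit normal $\nu$ of $P$. We look for $u$ with $F(u)\equiv1$. Let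
\[
\mathcal Mw(\nu)=\text{mean of } w \text{ over the great circle } \nu^\perp\cap S^2
\]
denote the Funk transform. Expanding \eqref{eq:F} for small $u$ gives $F(u)=1+\mathcal Mu+O(\|u\|_{C^1}^2)$. Thus the linearized problem is the one we met for areas, and its solutions are the odd functions. One is led to guess that \emph{near the ball there is one solution for each small odd function}: prescribe the odd part $f$ of $u$ and solve for the even part $g$ the equation
\begin{equation}\label{eq:schematic}
\mathcal Mg=-\bigl(F(f+g)-1-\mathcal Mg\bigr).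
\end{equation}

This guess is correct, but it is not a direct application of the implicit function theorem. The inverse of $\mathcal M$ on even functions loses half a derivative, and the right side of \eqref{eq:schematic} contains $u'$, so a naive iteration seems to lose derivatives at every step. What saves the argument is an integration by parts along great circles. In the power series setting of Theorem~\ref{thm:one} it appears as an explicit inequality for integrals of $\cos^{2j}t\,\sin^{N-2j}t$. In general it is combined with a smoothing estimate on $SO(3)$.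

\subsection{Results}

\paragraph{Bodies of revolution.} For $R\ge1$ let $A_R$ be the Banach space of real power series $u(z)=\sum_{n\ge0}u_nz^n$ with
\[
\|u\|=\|u\|_R:=\sum_{n\ge0}(n+1)R^n|u_n|<\infty .
\]
Such a $u$ is $C^1$ on $[-1,1]$, and we identify it with the function $u(x_3)$ on $S^2$. If $f$ is odd and $g$ is even, then $\|f+g\|=\|f\|+\|g\|$.

\begin{theorem}\label{thm:one}
Let $R\ge1$. For every odd $f\in A_R$ with $\|f\|\le\frac1{20}$ there is exactly one even $g\in A_R$ with $\|g\|\le\frac1{20}$ such that $\rho(x)=e^{(f+g)(x_3)}$ satisfies $F\equiv1$. If $R\ge2$, then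
\[
K_f=\{rx:\ x\in S^2,\ 0\le r\le\rho(x)\}
\]
is a convex body with real-analytic boundary and with $0$ in its interior, and $\operatorname{Length}(P\cap\partial K_f)=2\pi$ for every plane $P$ through the origin. If $f\ne0$, then $K_f$ is not symmetric about $0$; in particular $K_f\neq\mathbf B^3$.
\end{theorem}

For example, one may take $R=2$ and $f(z)=\varepsilon z$ with $0<|\varepsilon|\le\frac1{80}$, since then $\|f\|=4|\varepsilon|$. The proof gives $\|g\|\le\|f\|$, so the bodies tend to $\mathbf B^3$ as $f\to0$. This answers the question: \emph{such bodies $K\ne\mathbf B^3$ exist.}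

The next theorem assumes analyticity but no smallness.

\begin{theorem}\label{thm:two}
Let $u_1,u_2\in C^1[-1,1]$ be real-analytic on $(-1,1)$, and suppose that the bodies with $\log\rho_i=u_i(x_3)$ satisfy $F(u_i)\equiv1$. If $u_1$ and $u_2$ have the same odd part, then $u_1=u_2$. In particular, an origin-symmetric body of revolution of this class with all central section perimeters $2\pi$ is $\mathbf B^3$.
\end{theorem}

\paragraph{General bodies near the ball.} All measures on $S^2$ and $SO(3)$ are rotation-invariant probability measures. For $w\in L^2(S^2)$ with spherical harmonic components $w_l$ put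
\[
\|w\|_{H^s}^2=\sum_{l\ge0}(l+1)^{2s}\|w_l\|_{L^2}^2 .
\]
Let $e_1,e_2,e_3$ be the standard basis of $\mathbf R^3$, and let $L_iu(x)=D_{e_i\times x}u$, $i=1,2,3$, be the derivatives along the rotations about the coordinate axes. For a word $\beta$ in $\{1,2,3\}$ let $L^\beta$ be the corresponding product of the $L_i$ and $|\beta|$ the length of $\beta$. For $u\in C^2(S^2)$ put $\|u\|_{C^2}=\max_{|\beta|\le2}\sup|L^\beta u|$.

\begin{theorem}\label{thm:three}
Let $s\ge5$ be an integer. There is $\delta>0$ such that for every odd $f\in H^s(S^2)$ with $\|f\|_{H^s}\le\delta$ there is exactly one even $g=G(f)\in H^s(S^2)$ with $\|g\|_{H^s}\le\delta$ for which $\rho=e^{f+g}$ is the radial function of a convex body all of whose central plane sections have perimeter $2\pi$. Consequently, among the $u$ whose odd and even parts have $H^s$ norm at most $\delta$, those for which $\rho=e^u$ gives a body with the property are exactly the functions $f+G(f)$ with $f$ odd and $\|f\|_{H^s}\le\delta$. Moreover $\|G(f)\|_{H^s}=O(\|f\|_{H^s}^2)$.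
\end{theorem}

\begin{theorem}\label{thm:four}
There is $\varepsilon>0$ such that if $u,v\in C^2(S^2)$ satisfy $\|u\|_{C^2},\|v\|_{C^2}\le\varepsilon$, if $u-v$ is even, and if $F(u)=F(v)$ (equal perimeters of all central sections, not necessarily constant), then $u=v$. In particular, an origin-symmetric body with $\|\log\rho\|_{C^2}\le\varepsilon$ and all central section perimeters $2\pi$ is $\mathbf B^3$.
\end{theorem}

About origin-symmetric bodies far from the ball we say nothing beyond Theorem~\ref{thm:two}.

Sections \ref{sec:convex}--\ref{sec:dilation} prove Theorems \ref{thm:one} and \ref{thm:two} by elementary means and are complete in themselves. Section~\ref{sec:frames} contains the smoothing estimate; Sections~\ref{sec:uniq} and \ref{sec:class} use it to prove Theorems \ref{thm:four} and \ref{thm:three}, in this order because the former is the simpler application.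

\section{A convexity criterion}\label{sec:convex}

\begin{lemma}\label{lem:convex}
Let $u\in C^2(S^2)$, and suppose that $u''<1$ along every unit-speed great circle. Then the set $K$ with radial function $e^u$ is a convex body with $0$ in its interior.
\end{lemma}

\begin{proof}
Put $\gamma(y)=|y|\,e^{-u(y/|y|)}$ for $y\ne0$ and $\gamma(0)=0$. Then $\gamma$ is continuous and positively homogeneous of degree $1$, it is positive off $0$, and $K=\{\gamma\le1\}$. So $K$ is compact with $0$ in its interior, and it suffices to show that $\gamma$ is convex on every line.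

On a line through $0$, $\gamma$ is linear with positive slope on each of the two rays leaving $0$, hence convex. A line at distance $d>0$ from $0$ lies in a central plane. In polar coordinates of that plane, with the angle $\phi$ measured from the foot of the perpendicular, its points are at signed distance $\sigma=d\tan\phi$ from the foot, $|\phi|<\frac\pi2$, and there $\gamma=d\sec\phi\;q(\phi)$ with $q=e^{-u}$ along the great circle. We compute
\[
\frac{d\gamma}{d\sigma}=q\sin\phi+q'\cos\phi,\qquad
\frac{d^2\gamma}{d\sigma^2}=\frac{\cos^3\phi}{d}\,(q+q'')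
=\frac{\cos^3\phi}{d}\,e^{-u}\,(1+u'^2-u'')>0. \qedhere
\]
\end{proof}

\section{The first correction, by hand}\label{sec:hand}

Let $u=u(x_3)$. Let $P$ be a plane through the origin with unit normal $\xi$ and put $a=\sqrt{1-\xi_3^2}$, the length of the projection of $e_3$ to $P$. Choose an orthonormal basis $\omega_1,\omega_2$ of $P$ with $\omega_1$ horizontal and $(\omega_2)_3=a$. On the circle $\cos t\,\omega_1+\sin t\,\omega_2$ we have $x_3=a\sin t$, so $F(u)(P)$ depends only on $a$, and
\begin{equation}\label{eq:Fa}
F(u)(a)=\frac1{2\pi}\int_0^{2\pi}e^{u(a\sin t)}\sqrt{1+p^2}\,dt,\qquad p=a\cos t\;u_z(a\sin t).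
\end{equation}
Every $a\in[0,1]$ occurs.

Take the simplest odd function, $f=\varepsilon z$, and try $u=\varepsilon z+\varepsilon^2q(z)$ with an even polynomial $q$. Up to $O(\varepsilon^3)$ the integrand of \eqref{eq:Fa} is
\[
1+u+\tfrac12u^2+\tfrac12p^2=1+\varepsilon a\sin t+\varepsilon^2\bigl(q(a\sin t)+\tfrac12a^2\sin^2t+\tfrac12a^2\cos^2t\bigr)+O(\varepsilon^3),
\]
so the second-order condition is that the mean of $q(a\sin t)$ equals $-\frac12a^2$ for all $a$. Since $\sin^2t$ has mean $\frac12$, the choice $q(z)=-z^2$ works: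
\begin{equation}\label{eq:first}
\log\rho=\varepsilon x_3-\varepsilon^2x_3^2+\cdots .
\end{equation}

The geometry is instructive. The unit ball centered at $(0,0,\varepsilon)$ has $\log\rho=\varepsilon x_3-\frac12\varepsilon^2+O(\varepsilon^3)$. Its sections are circles of radius $\sqrt{1-\varepsilon^2\xi_3^2}$, so the translated ball is a solution to first order only, and to second order it has the deficit $\frac12\varepsilon^2\xi_3^2$ in $F$. Passing to \eqref{eq:first} adds $\varepsilon^2(\frac12-x_3^2)$, whose mean over the circle is $\frac12\varepsilon^2(1-a^2)=\frac12\varepsilon^2\xi_3^2$: exactly the deficit.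

One can continue. At each order one must find an even polynomial whose mean over the circles is a given even polynomial in $a$. This is always possible in exactly one way, because the mean of $(a\sin t)^{2d}$ is $c_da^{2d}$ with
\begin{equation}\label{eq:cd}
c_d=\frac{(2d-1)!!}{(2d)!!}>0\qquad((-1)!!=1).
\end{equation}
The question is convergence: dividing by $c_d$ costs a factor of order $\sqrt d$, and $p$ contains a derivative, which costs a factor equal to the degree. Both losses are compensated. A monomial of even degree $N$ in the expansion of the integrand with $j$ factors $p^2$ contributes the mean of $\cos^{2j}t\,\sin^{N-2j}t$. This mean contains the factor $c_{N/2}$, which cancels the division. For $j\ge1$ there is a further gain, because $\cos^2t$ is small where $\sin^Nt$ concentrates: integrating $\cos t\cdot\cos t\sin^{N-2}t$ by parts shows that the mean of $\cos^2t\sin^{N-2}t$ is $\frac1{N-1}$ times that of $\sin^Nt$. The next section makes this quantitative.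

\section{Proof of Theorem \ref{thm:one}}\label{sec:one}

\subsection{Expansion of the perimeter}

Let $u\in A_R$ with $\|u\|\le\frac1{10}$. In \eqref{eq:Fa} we have $|p|\le\sum n|u_n|\le\|u\|<1$. With $b_j=\binom{1/2}{j}$,
\[
e^u\sqrt{1+p^2}=\sum_{k,j\ge0}\frac{b_j}{k!}\,u^kp^{2j}.
\]
Insert the series of $u$ and $u_z$. The result is a sum over $k,j\ge0$, over $n_1,\dots,n_k\ge0$ and over $m_1,\dots,m_{2j}\ge1$ of
\[
\frac{b_j}{k!}\prod_iu_{n_i}\prod_im_iu_{m_i}\;a^N\cos^{2j}t\,\sin^{N-2j}t,\qquad N=\sum_in_i+\sum_im_i\ \ (\ge2j).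
\]
It converges absolutely, being dominated by $\sum_{k,j}\frac{|b_j|}{k!}\|u\|^{k+2j}$ (recall $|b_j|\le1$), so we may integrate term by term. For odd $N$ the integral over $t$ vanishes. For $N=2d$ we need the following means.

\begin{lemma}\label{lem:beta}
For $0\le j\le d$, the mean of $\cos^{2j}t\,\sin^{2d-2j}t$ over $[0,2\pi]$ is $c_d\,r_{d,j}$, with $c_d$ as in \eqref{eq:cd} and
\[
r_{d,j}=\frac{(2j-1)!!\,(2d-2j-1)!!}{(2d-1)!!}.
\]
Moreover $r_{d,0}=1$, and $(2d+1)\,r_{d,j}\le2j+1$ if $1\le j\le d$. In particular $r_{d,j}\le1$.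
\end{lemma}

\begin{proof}
Let $\mu_{j}$ be the mean in question. For $j\ge1$, integrating the derivative of $\cos^{2j-1}t\,\sin^{2d-2j+1}t$ gives
\[
(2d-2j+1)\,\mu_j=(2j-1)\,\mu_{j-1},
\]
and $r_{d,j}$ satisfies the same recursion in $j$ with $r_{d,0}=1$. So $\mu_j=\mu_0r_{d,j}$. For $d=0$ we have $\mu_0=1=c_0$. For $d\ge1$ the case $j=1$ reads $\mu_1=\mu_0/(2d-1)$. Since $\mu_0+\mu_1$ is the mean of $\sin^{2d-2}t$, the mean $\mu_0$ of $\sin^{2d}t$ is $\frac{2d-1}{2d}$ times that of $\sin^{2d-2}t$, and $\mu_0=c_d$ follows by induction on $d$.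

For the inequality, let first $j=d\ge1$. Then $r_{d,d}=1$ and $2d+1=2j+1$. Now let $1\le j\le d-1$. The ratio $r_{d,i}/r_{d,i-1}=\frac{2i-1}{2d-2i+1}$ is at most $1$ exactly when $i\le\frac{d+1}2$, so $r_{d,i}$ first decreases and then increases in $i$. Also $r_{d,i}=r_{d,d-i}$. Hence on $1\le i\le d-1$ its maximum is $r_{d,1}=\frac1{2d-1}$, and, as $d\ge2$, $(2d+1)r_{d,j}\le\frac{2d+1}{2d-1}\le\frac53\le2j+1$.
\end{proof}

In the expansion, the term $(k,j)=(0,0)$ contributes $1$ to $F(u)(a)$ and the term $(1,0)$ contributes $\sum_dc_du_{2d}a^{2d}$. Collect all the others, \emph{with the factor $c_d$ removed}, in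
\begin{equation}\label{eq:Q}
Q(u)(z)=\sum_{(k,j)\ne(0,0),(1,0)}\frac{b_j}{k!}\sum_{\substack{n_i\ge0,\ m_i\ge1\\ N\ \mathrm{even}}}r_{N/2,j}\prod_iu_{n_i}\prod_im_iu_{m_i}\;z^N=\sum_{d\ge0}Q_{2d}z^{2d}.
\end{equation}
Since $0\le r_{N/2,j}\le1$, this converges absolutely for $|z|\le1$, by the same domination. Hence $F(u)(a)=1+\sum_dc_d\,(u_{2d}+Q_{2d})\,a^{2d}$ for $0\le a\le1$. A power series vanishing on $[0,1]$ has zero coefficients, and $c_d\ne0$. Therefore
\begin{equation}\label{eq:fix}
F(u)\equiv1\iff u_{\mathrm{even}}+Q(u)=0 .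
\end{equation}

\subsection{The nonlinear term is a contraction}

The weight $n+1$ in the norm of $A_R$ is there to absorb the factors $m_i$ in \eqref{eq:Q}. (Without it, the term $(k,j)=(0,1)$ with $m_1=m_2=m$ has coefficient $\frac12m^2r_{m,1}=\frac{m^2}{2(2m-1)}$, which is unbounded.) The price is a factor $N+1$ on the output, and Lemma~\ref{lem:beta} pays it.

Fix $(k,j)\ne(0,0),(1,0)$. The $(k,j)$ term of $Q$ is the value on the diagonal of a $(k+2j)$-linear map on $A_R$. We bound its norm using $R^N=\prod R^{n_i}\prod R^{m_i}$, $\sum_nR^n|u_n|\le\|u\|$ and $\sum_mmR^m|u_m|\le\|u\|$.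
\begin{itemize}
\item If $j=0$, then $k\ge2$, $r_{N/2,0}=1$ and $N+1\le\prod(n_i+1)$; so the norm is at most $\frac1{k!}$.
\item If $j\ge1$, then $(N+1)\,r_{N/2,j}\le2j+1$; so the norm is at most $\frac{|b_j|(2j+1)}{k!}$. Here $|b_j|(2j+1)\le\frac32$, with equality at $j=1$, because the ratio of the $(j+1)$st to the $j$th of these numbers is
\[
\frac{(2j-1)(2j+3)}{(2j+2)(2j+1)}=\frac{4j^2+4j-3}{4j^2+6j+2}<1 .
\]
So the norm is at most $\frac3{2\,k!}$.
\end{itemize}
In particular, for $\|u\|<1$ the series \eqref{eq:Q} converges absolutely in $A_R$. A $D$-linear map of norm $C$ changes by at most $CD\delta^{D-1}\|u-v\|$ when its arguments are changed, one after another, from $u$ to $v$ with $\|u\|,\|v\|\le\delta$. Summing over $(k,j)$ we get, for $\|u\|,\|v\|\le\delta<1$,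
\begin{equation}\label{eq:lip}
\|Q(u)-Q(v)\|\le\varphi'(\delta)\,\|u-v\|,\qquad
\varphi(\delta)=e^\delta-1-\delta+\tfrac32e^\delta\,\frac{\delta^2}{1-\delta^2}.
\end{equation}
At $\delta=\frac1{10}$,
\[
\varphi'(\delta)=e^\delta-1+\tfrac32e^\delta\Bigl(\frac{\delta^2}{1-\delta^2}+\frac{2\delta}{(1-\delta^2)^2}\Bigr)<0.106+1.659\,(0.0102+0.2042)<\tfrac12 .
\]

\subsection{Conclusion}

Let $f$ be odd with $\|f\|\le\frac1{20}$. On the complete metric space of even $g\in A_R$ with $\|g\|\le\frac1{20}$ consider the map $g\mapsto-Q(f+g)$. Here $\|f+g\|\le\frac1{10}$. The values are even by \eqref{eq:Q}. By \eqref{eq:lip} with $\delta=\frac1{10}$ and $Q(0)=0$, their norms are at most $\frac12\|f+g\|\le\frac1{20}$, and the map is a contraction with constant $\frac12$. So it has exactly one fixed point, which by \eqref{eq:fix} is the unique $g$ of the theorem. Moreover $\|g\|\le\frac12(\|f\|+\|g\|)$, that is, $\|g\|\le\|f\|$.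

Now let $R\ge2$ and $u=f+g$. Along a great circle, parametrized as in \eqref{eq:Fa},
\[
u''=a^2\cos^2t\;u_{zz}-a\sin t\;u_z\le\sum_n\bigl(n(n-1)+n\bigr)|u_n|=\sum_nn^2|u_n| .
\]
Since $n\le2^{n-1}$ for $n\ge1$, we have $n^2\le n(n+1)\le2^{n-1}(n+1)$, and the sum is at most $\frac12\|u\|\le\frac1{20}<1$. By Lemma~\ref{lem:convex}, $K_f$ is a convex body with $0$ in its interior. As $u$ is analytic in $|z|<R$ and $R\ge2>1$, the function $\rho=e^{u(x_3)}$ is positive and real-analytic on $S^2$, so the radial graph $\partial K_f$ is real-analytic. The perimeters are $2\pi$ by \eqref{eq:F}. Finally, if $f\ne0$, then $\rho$ is not even, so $K_f$ is not symmetric about $0$. \qed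

\begin{remark}
Let $f=\varepsilon z$. Since $\|f+g\|\le2\|f\|$ and $\varphi'(\delta)=O(\delta)$, \eqref{eq:lip} with $\delta=2\|f\|$ gives $\|g\|=\|Q(f+g)\|=O(\varepsilon^2)$. Hence $g$ equals, up to $O(\varepsilon^3)$, minus the quadratic part of $Q$ at $f$. This part comes from $(k,j)=(2,0)$ and $(0,1)$ and is $\frac12\varepsilon^2z^2+\frac12\varepsilon^2z^2$, which confirms \eqref{eq:first}.
\end{remark}

\section{Analytic bodies of revolution: proof of Theorem \ref{thm:two}}\label{sec:dilation}

Smallness is dispensable because the condition $F(u)\equiv1$, in the form \eqref{eq:Fa}, forces $u(0)=0$ and is preserved by the dilations $u(z)\mapsto u(\eta z)$, $0<\eta<1$, which then make $u$ small.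

Taking $a=0$ in \eqref{eq:Fa} gives $e^{u_i(0)}=1$, so $u_i(0)=0$. For $\eta\in(0,1)$ let $u_{i,\eta}(z)=u_i(\eta z)$. Replacing $u$ by $u_{i,\eta}$ in \eqref{eq:Fa} amounts to replacing $a$ by $\eta a$ and $u$ by $u_i$, so
\[
F(u_{i,\eta})(a)=F(u_i)(\eta a)=1\qquad(0\le a\le1).
\]
Let $\sum_{n\ge1}u_{i,n}z^n$ be the Taylor series of $u_i$ at $0$. For small $\eta$ it represents $u_i$ on $[-\eta,\eta]$, and $\|u_{i,\eta}\|_1=\sum_{n\ge1}(n+1)\eta^n|u_{i,n}|\to0$ as $\eta\to0$. So for small $\eta$ the functions $u_{1,\eta},u_{2,\eta}$ belong to $A_1$, their odd and even parts have norm at most $\frac1{20}$, and their odd parts agree. The uniqueness in Theorem~\ref{thm:one} with $R=1$ gives $u_{1,\eta}=u_{2,\eta}$. Thus $u_1=u_2$ near $0$, hence on $(-1,1)$ by analyticity and on $[-1,1]$ by continuity. For the last assertion take $u_2=0$. \qed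

\section{Great circle means of functions of point and direction}\label{sec:frames}

We turn to bodies without rotational symmetry. The integrand in \eqref{eq:F} involves $u'$, which depends on a point of $S^2$ \emph{and} a direction there. Its natural home is the unit tangent bundle of $S^2$, that is, $SO(3)$.

\subsection{Frames}

Write the elements of $SO(3)$ as right-handed orthonormal frames $A=(x,\tau,\nu)$, $\nu=x\times\tau$: a point $x$, a direction $\tau$ at $x$, and the normal $\nu$ of the plane of the great circle through $x$ in the direction $\tau$. Consider the vector fields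
\[
T:\ \dot x=\tau,\quad\dot\tau=-x,\quad\dot\nu=0;\qquad\qquad
V:\ \dot x=0,\quad\dot\tau=\nu,\quad\dot\nu=-\tau .
\]
The flow of $T$ moves along the great circle; the flow of $V$ turns the direction at a fixed point. They are the right multiplications $A\mapsto AM$ by rotations $M$ about the third and the first coordinate axis, respectively. Let $I$ denote averaging over the $2\pi$-periodic flow of $T$. The orbits of $T$ are the sets of frames with given $\nu$, so $Ih$ is a function of $\nu$, which we regard as a function on $S^2$. Clearly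
\begin{equation}\label{eq:IT}
I(Th)=0 .
\end{equation}
A function $u$ on $S^2$ is lifted to $SO(3)$ as $u(x)$. This preserves $L^2$ norms, as does lifting via $\nu$. Then $u'=Tu$ and $u''=T^2u$ along great circles, $\mathcal Mu=I[u]$, and \eqref{eq:F} becomes
\begin{equation}\label{eq:FI}
F(u)(\nu)=I[\Psi(u,Tu)](\nu),\qquad\Psi(y,p)=e^y\sqrt{1+p^2}.
\end{equation}

The fields on $SO(3)$ generating the left translations $A\mapsto e^{\sigma\,e_i\times}A$ are again denoted $L_i$. They act on functions of $x$ alone, and on functions of $\nu$ alone, as the $L_i$ on $S^2$, and they commute with $T,V$ and $I$, which come from right translations. Since $\tau=\nu\times x=\sum\nu_i\,e_i\times x$ and $T\nu=0$,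
\begin{equation}\label{eq:rules}
Tu=\sum_i\nu_iL_iu,\qquad T^2u=\sum_{i,j}\nu_i\nu_jL_jL_iu,\qquad V\nu_i=-\tau_i,\qquad Vu=0 .
\end{equation}
So for an expression built from $\nu$ and derivatives $L^\beta u(x)$, \emph{applying $V$ hits only the $\nu$'s and does not raise the order of differentiation of $u$}. This is why the next lemma is useful.

\subsection{The smoothing estimate}

If $h$ depends on $\nu$ only, then $Ih=h$ and averaging smooths nothing. Such an $h$, unless constant, varies in the direction of $V$. If $h$ depends on $x$ only, then $Vh=0$ and $Ih=\mathcal Mh$, which will turn out to gain half a derivative. The lemma says that control of $Vh$ is enough for this gain.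

\begin{lemma}\label{lem:smoothing}
{\rm(i)} There is a constant $C_0$ such that, if $h$ is continuous on $SO(3)$ and has a continuous derivative $Vh$ along the flow of $V$,
\[
\|Ih\|_{H^{1/2}(S^2)}\le C_0\bigl(\|h\|_{L^2}^2+\|Vh\|_{L^2}^2\bigr)^{1/2}.
\]
{\rm(ii)} The Funk transform $\mathcal M$ annihilates odd functions and, for $s\ge0$, is an isomorphism from the even functions in $H^s(S^2)$ onto those in $H^{s+1/2}(S^2)$, with $\|w\|_{H^s}\le2\|\mathcal Mw\|_{H^{s+1/2}}$ for even $w$.
\end{lemma}

\begin{proof}
\emph{Reduction to one representation.} Let $\mathcal H_l$ be the space of complex spherical harmonics of degree $l$, on which $SO(3)$ acts by rotations. By the Peter--Weyl theorem, $L^2(SO(3))$ is the orthogonal sum of spaces $E_l$, $l\ge0$, where $E_l$ is spanned by the matrix coefficients of $\mathcal H_l$ and is, under right translations, an orthogonal sum of $2l+1$ copies of $\mathcal H_l$. The projections to the $E_l$ and to the copies commute with right translations, hence with $I$ and, on functions $h$ as in (i), with $V$. If $w_l\in\mathcal H_l$,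 the functions $w_l(x)$ and $w_l(\nu)$ are linear combinations of matrix coefficients of $\mathcal H_l$ and so belong to $E_l$. Consequently a function of $\nu$ belonging to $E_l$ is $w_l(\nu)$ for some $w_l\in\mathcal H_l$. This applies to $Ih$ if $h\in E_l$. So the degree-$l$ harmonic component of $Ih$ is $I$ applied to the component of $h$ in $E_l$, and it suffices to study $I$ in one copy of $\mathcal H_l$.

There, $T$ and $V$ act as infinitesimal rotations about two perpendicular axes $\mathbf a\perp\mathbf b$. Let $v_k$, $|k|\le l$, be an orthonormal basis of $\mathcal H_l$ with $Vv_k=ikv_k$, and let $e(y)=\sqrt{2l+1}\,P_l(\mathbf a\cdot y)$ be the unit zonal harmonic with axis $\mathbf a$, where $P_l$ is the Legendre polynomial. Then $\ker T=\mathbf Ce$, and $I$ is the orthogonal projection to $\mathbf Ce$.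

\emph{The coefficients $\langle e,v_k\rangle$.} Two unit zonal harmonics with axes $\mathbf a,\mathbf a'$ have inner product $P_l(\mathbf a\cdot\mathbf a')$. Rotating about $\mathbf b$ by $\phi$ turns $\mathbf a$ by the angle $\phi$, so
\[
\sum_k|\langle e,v_k\rangle|^2e^{ik\phi}=\langle e^{\phi V}e,e\rangle=P_l(\cos\phi).
\]
On the other hand, by the generating function of the Legendre polynomials,
\[
\sum_lr^lP_l(\cos\phi)=(1-2r\cos\phi+r^2)^{-1/2}=(1-re^{i\phi})^{-1/2}(1-re^{-i\phi})^{-1/2}\qquad(0\le r<1),
\]
and $(1-z)^{-1/2}=\sum_pc_pz^p$ with $c_p$ as in \eqref{eq:cd}. So $P_l(\cos\phi)=\sum_{p+q=l}c_pc_qe^{i(p-q)\phi}$, and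
\begin{equation}\label{eq:coeff}
|\langle e,v_k\rangle|^2=c_pc_q\quad\text{if }p+q=l,\ p-q=k,\qquad\langle e,v_k\rangle=0\quad\text{if }k\not\equiv l\ (\mathrm{mod}\ 2).
\end{equation}

\emph{Part} (i). From
\[
c_p^2=\frac1{2p+1}\prod_{i=1}^p\frac{(2i-1)(2i+1)}{(2i)^2}\le\frac1{2p+1}
\]
and $2p=l+k$, $2q=l-k$ we get
\[
|\langle e,v_k\rangle|^2\le\bigl((l+1+|k|)(l+1-|k|)\bigr)^{-1/2}\le\frac{(1+|k|)^{1/2}}{l+1};
\]
the last step uses $l+1+|k|\ge l+1$ and $(l+1-|k|)(1+|k|)=l+1+|k|(l-|k|)\ge l+1$. For $h=\sum_kb_kv_k$ in one copy of $\mathcal H_l$, the Cauchy--Schwarz inequality gives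
\[
\|Ih\|^2=\Bigl|\sum_kb_k\langle v_k,e\rangle\Bigr|^2
\le\sum_k(1+k^2)|b_k|^2\cdot\sum_k\frac{|\langle v_k,e\rangle|^2}{1+k^2}
\le\frac{C_1}{l+1}\bigl(\|h\|^2+\|Vh\|^2\bigr),
\]
with $C_1=\sum_{k\in\mathbf Z}(1+|k|)^{1/2}/(1+k^2)<\infty$. Multiply by $l+1$ and sum over all copies and all $l$. This is (i) with $C_0=C_1^{1/2}$.

\emph{Part} (ii). Let $w_l\in\mathcal H_l$. The lift $w_l(x)$ is in $E_l$ and is killed by $V$, so in each copy of $\mathcal H_l$ its component is a multiple of $v_0$. Hence $\mathcal Mw_l=I[w_l]$ is a harmonic of degree $l$ with $\|\mathcal Mw_l\|=|\langle e,v_0\rangle|\,\|w_l\|$. By \eqref{eq:coeff} this is $0$ for odd $l$ and $c_d\|w_l\|$ for $l=2d$. In the second case $\mathcal M$ is therefore bijective on the finite-dimensional space $\mathcal H_l$. We know that $c_d\le(2d+1)^{-1/2}=(l+1)^{-1/2}$. Conversely, for $d\ge1$,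
\[
c_d^2=\frac1{4d}\prod_{i=2}^d\frac{(2i-1)^2}{(2i-2)(2i)}\ge\frac1{4d},
\]
so $c_d\ge\frac12(l+1)^{-1/2}$, also for $d=0$. Summing over $l$ gives (ii).
\end{proof}

\section{Local uniqueness: proof of Theorem \ref{thm:four}}\label{sec:uniq}

Let $h=u-v$, which is even, and $u_\theta=v+\theta h$ for $0\le\theta\le1$. By \eqref{eq:FI},
\[
0=F(u)-F(v)=I[\,\mathsf ah+\mathsf b\,Th\,],\qquad
\mathsf a=\int_0^1\Psi_y(u_\theta,Tu_\theta)\,d\theta,\quad
\mathsf b=\int_0^1\Psi_p(u_\theta,Tu_\theta)\,d\theta .
\]
The derivative of $h$ is unwelcome: we want an estimate in terms of $\|h\|_{L^2}$ only. But $Th$ is a derivative along the circle over which we average, and $I[T(\mathsf bh)]=0$ by \eqref{eq:IT}. Therefore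
\[
I[Wh]=0,\qquad W=\mathsf a-T\mathsf b,\qquad
T\mathsf b=\int_0^1\bigl(\Psi_{py}\,Tu_\theta+\Psi_{pp}\,T^2u_\theta\bigr)\,d\theta .
\]
The price is that $W$ contains second derivatives of $u,v$, which is where the $C^2$ norm is needed. By \eqref{eq:rules}, $W$ is built from $\nu$ and the continuous functions $L^\beta u_\theta(x)$, $|\beta|\le2$, and depends smoothly on $\nu$. So $W$ and $VW$ are continuous. At $(0,0)$ we have $\Psi_y=1$ and $\Psi_p=0$. Hence $\mathsf a-1$ is $O(\varepsilon)$, and so is $T\mathsf b$, each of its terms containing a factor $Tu_\theta$ or $T^2u_\theta$. Applying $V$ produces terms each containing a factor $VTu_\theta=-\sum\tau_iL_iu_\theta$, $Tu_\theta$, $T^2u_\theta$ or $VT^2u_\theta$, all of them $O(\varepsilon)$. Altogether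
\[
\|W-1\|_\infty+\|VW\|_\infty\le C'\varepsilon\qquad(\varepsilon\le1).
\]
As $Vh=0$, we have $V((1-W)h)=-(VW)h$. Also $\mathcal Mh=I[h]=I[(1-W)h]$ because $I[Wh]=0$. Lemma~\ref{lem:smoothing}, first (ii) with $s=0$ and then (i), yields
\[
\|h\|_{L^2}\le2\|\mathcal Mh\|_{H^{1/2}}=2\bigl\|I[(1-W)h]\bigr\|_{H^{1/2}}\le2C_0C'\varepsilon\,\|h\|_{L^2}.
\]
If $\varepsilon\le1$ is chosen with $2C_0C'\varepsilon<1$, then $h=0$. For the last assertion take $u=\log\rho$ and $v=0$. \qed

\medskip
Evenness of $h$ is used only to recover $h$ from $\mathcal Mh$. It cannot be dropped: Theorem~\ref{thm:one} with $R=2$ and $f=\varepsilon z$, $\varepsilon\to0$, provides nonzero solutions arbitrarily close to $0$.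

\section{Local classification: proof of Theorem \ref{thm:three}}\label{sec:class}

Let
\[
N(u)=F(u)-1-\mathcal Mu=I[\psi(u,Tu)],\qquad\psi(y,p)=\Psi(y,p)-1-y ,
\]
so that $\psi,\psi_y,\psi_p$ all vanish at $(0,0)$. For $u=f+g$ with $f$ odd and $g$ even, $\mathcal Mu=\mathcal Mg$. The function $N(u)$ of $\nu$ is even, since $\nu$ and $-\nu$ define the same plane. So, if $N(f+g)\in H^{s+1/2}$ and $\mathcal M^{-1}$ denotes the inverse of $\mathcal M$ on even functions,
\begin{equation}\label{eq:fix2}
F(u)\equiv1\iff g=-\mathcal M^{-1}N(f+g).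
\end{equation}
To solve this in $H^s$ we need $N$ to map $H^s$ to $H^{s+1/2}$ with small Lipschitz constant. For $u\in H^s$ the integrand $\psi(u,Tu)$ contains one derivative of $u$, and Lemma~\ref{lem:smoothing}(i) gains only half of one: we are one derivative short. As in the previous section, the missing derivative is recovered by integrating by parts along great circles. This is needed only in those terms where all $s$ derivatives fall on a single factor.

\subsection{Two standard facts}

(a) We have $\sum_iL_i^2=\Delta$ on $S^2$, and the $L_i$ are skew-adjoint and preserve the degree of harmonics. So $\sum_i\|L_iw_l\|^2=l(l+1)\|w_l\|^2$ and, inductively, the sum of $\|L^\alpha w_l\|^2$ over all words $\alpha$ of length $s$ is $(l(l+1))^s\|w_l\|^2$. Consequently $\|L^\beta u\|_{L^2}\le\|u\|_{H^{|\beta|}}$, and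
\[
\|w\|_{H^{s+1/2}}^2\le2^s\Bigl(\|w\|_{H^{1/2}}^2+\sum_{|\alpha|=s}\|L^\alpha w\|_{H^{1/2}}^2\Bigr),
\]
because $(l+1)^2\le2l(l+1)$ for $l\ge1$, while for $l=0$ the first term on the right suffices.

(b) Since $(2l+1)P_l(x\cdot y)$ is the reproducing kernel of $\mathcal H_l$, we have $\|w_l\|_\infty\le\sqrt{2l+1}\,\|w_l\|_{L^2}$. Apply this to $L^\beta u_l$, sum over $l$, and use Cauchy--Schwarz and $\sum(2l+1)(l+1)^{-4}<\infty$. The result is $\|L^\beta u\|_\infty\le C\|u\|_{H^{|\beta|+2}}$. The series converges uniformly, so $u\in C^{b}$ if $u\in H^{b+2}$.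

\subsection{The nonlinear estimate}

\begin{lemma}\label{lem:nonlinear}
Let $s\ge5$ be an integer. There is $C_s$ such that, if $\|u\|_{H^s},\|v\|_{H^s}\le\kappa\le1$, then $N(u)-N(v)\in H^{s+1/2}$ and
\[
\|N(u)-N(v)\|_{H^{s+1/2}}\le C_s\,\kappa\,\|u-v\|_{H^s}.
\]
\end{lemma}

\begin{proof}
\emph{Reduction.} Suppose first that $u,v$ are smooth. As $N(u)-N(v)=\int_0^1DN(v+\theta(u-v))[u-v]\,d\theta$, it suffices to show, for smooth $u,h$ with $\|u\|_{H^s}\le1$, that
\[
\|DN(u)[h]\|_{H^{s+1/2}}\le C\|u\|_{H^s}\|h\|_{H^s},\qquad DN(u)[h]=I[\psi_yh+\psi_pTh].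
\]
Derivatives of $\psi$ are evaluated at $(u,Tu)$ throughout. By (a) and Lemma~\ref{lem:smoothing}(i) it suffices to write $DN(u)[h]$ and $L^\alpha DN(u)[h]$, $|\alpha|=s$, as finite sums of terms $I[B]$ with
\begin{equation}\label{eq:goal}
\|B\|_{L^2}+\|VB\|_{L^2}\le C\|u\|_{H^s}\|h\|_{H^s}.
\end{equation}

\emph{Pointwise bounds.} Write $D_bw=\sum_{|\gamma|\le b}|L^\gamma w|$. By \eqref{eq:rules}, for smooth $w$ on $S^2$,
\begin{equation}\label{eq:pointwise}
VL^\beta w=0,\qquad|TL^\beta w|+|VTL^\beta w|\le C\,D_{|\beta|+1}w,\qquad|T^2w|+|VT^2w|\le C\,D_2w .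
\end{equation}
By (b), $\|D_2u\|_\infty\le C\|u\|_{H^4}\le C$. So $(u,Tu)$ stays in a fixed compact set, and the derivatives of $\psi$ of each order are bounded there. As $\psi_y,\psi_p$ vanish at $(0,0)$, $|\psi_y|+|\psi_p|\le C\,D_1u$. Finally, if $\chi$ is any partial derivative of $\psi$, then $V[\chi(u,Tu)]=\chi_p\,VTu$, which is at most $C\,D_1u$ in absolute value and in particular bounded.

For $DN(u)[h]$ itself, $B=\psi_yh+\psi_pTh$, these bounds give $|B|+|VB|\le C\,D_1u\,D_1h$, whose $L^2$ norm is at most $C\|u\|_{H^3}\|h\|_{H^1}$.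

\emph{Applying $L^\alpha$, $|\alpha|=s$.} Since the $L_i$ commute with $I$ and $T$, we may move $L^\alpha$ under $I$ and use
\[
L_i[\chi(u,Tu)]=\chi_y\,L_iu+\chi_p\,TL_iu .
\]
By the Leibniz rule $L^\alpha(\psi_yh+\psi_pTh)$ becomes a finite sum of products of a derivative of $\psi$, of one factor $L^\beta h$ or $TL^\beta h$, and of factors $L^\beta u$ or $TL^\beta u$ with $|\beta|\ge1$; in each product the lengths of the words $\beta$ add up to $s$. We distinguish three kinds of terms.

\emph{1. All of $L^\alpha$ falls on $h$.} By \eqref{eq:IT} applied to $\psi_pL^\alpha h$,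
\[
I[\psi_yL^\alpha h+\psi_pTL^\alpha h]=I\bigl[(\psi_y-T(\psi_p))L^\alpha h\bigr],\qquad T(\psi_p)=\psi_{py}Tu+\psi_{pp}T^2u .
\]
For the new integrand $B$, \eqref{eq:pointwise} gives $|B|+|VB|\le C\,D_2u\cdot|L^\alpha h|$, because $VL^\alpha h=0$. The $L^2$ norm is at most $C\|u\|_{H^4}\|h\|_{H^s}$.

\emph{2. All of $L^\alpha$ falls on one factor $u$.} These terms are $I[(\psi_{yy}h+\psi_{yp}Th)L^\alpha u]$ and, again by \eqref{eq:IT},
\[
I[(\psi_{yp}h+\psi_{pp}Th)\,TL^\alpha u]=-I\bigl[T(\psi_{yp}h+\psi_{pp}Th)\,L^\alpha u\bigr].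
\]
The coefficients of $L^\alpha u$ are linear in $h,Th,T^2h$; from $T$ of derivatives of $\psi$ they also contain $Tu,T^2u$, which are bounded, as are $VTu$ and $VT^2u$. So $|B|+|VB|\le C\,D_2h\cdot|L^\alpha u|$, and the $L^2$ norm is at most $C\|h\|_{H^4}\|u\|_{H^s}$.

\emph{3. All other terms.} Here $B=\chi(u,Tu)\prod_iz_i$ with $\chi$ a derivative of $\psi$ and $z_i\in\{L^{\beta_i}w_i,\,TL^{\beta_i}w_i\}$, where exactly one $w_i$ is $h$ and the others, at least one, are $u$; moreover $\sum|\beta_i|=s$ and all $|\beta_i|\le s-1$. By \eqref{eq:pointwise}, $|B|+|VB|\le C\prod_iD_{|\beta_i|+1}w_i$. Estimate one factor with the largest $|\beta_i|$ in $L^2$; its order $|\beta_i|+1$ is at most $s$, so by (a) we get at most $C\|w_i\|_{H^s}$. For the other factors $|\beta_i|\le\lfloor s/2\rfloor$, and by (b)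
\[
\|D_{|\beta_i|+1}w_i\|_\infty\le C\|w_i\|_{H^{\lfloor s/2\rfloor+3}}\le C\|w_i\|_{H^s},
\]
because $\lfloor s/2\rfloor+3\le s$ for $s\ge5$; this is where $s\ge5$ is needed. Since $\|u\|_{H^s}\le1$, the product is at most $C\|h\|_{H^s}\|u\|_{H^s}$.

In all cases \eqref{eq:goal} holds, which proves the lemma for smooth $u,v$.

\emph{General $u,v$.} Let $u^{(n)},v^{(n)}$ be the truncations of the harmonic expansions. Their $H^s$ norms do not exceed those of $u,v$, and they converge to $u,v$ in $H^s$, hence in $C^1$ by (b). So $N(u^{(n)})\to N(u)$ and $N(v^{(n)})\to N(v)$ uniformly. By the smooth case these sequences are Cauchy in $H^{s+1/2}$, so the limits lie in $H^{s+1/2}$ and the estimate passes to the limit.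
\end{proof}

\subsection{Proof of Theorem \ref{thm:three}}

By \eqref{eq:rules} and (b), $\|T^2u\|_\infty\le C\|u\|_{H^4}$. Choose $\delta\le\frac12$ such that $4C_s\delta\le\frac12$ and such that $\|T^2u\|_\infty<1$ whenever $\|u\|_{H^s}\le2\delta$. Let $f$ be odd with $\|f\|_{H^s}\le\delta$. For even $g$ with $\|g\|_{H^s}\le\delta$ we have $\|f+g\|_{H^s}\le2\delta\le1$, and $N(f+g)$ is even and lies in $H^{s+1/2}$ by Lemma~\ref{lem:nonlinear} and $N(0)=0$. By Lemma~\ref{lem:smoothing}(ii) and Lemma~\ref{lem:nonlinear} with $\kappa=2\delta$, the map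
\[
g\mapsto-\mathcal M^{-1}N(f+g)
\]
is defined, with even values in $H^s$, and has Lipschitz constant at most $2\cdot C_s\cdot2\delta\le\frac12$. Since $N(0)=0$, its values have norm at most $\frac12\|f+g\|_{H^s}\le\delta$. So it has exactly one fixed point $g=G(f)$ in the ball $\|g\|_{H^s}\le\delta$. By \eqref{eq:fix2} it is the only even $g$ in this ball with $F(f+g)\equiv1$. For $u=f+G(f)$ we have $u\in H^5\subset C^3$ by (b) and $u''=T^2u<1$ along great circles, so Lemma~\ref{lem:convex} shows that $e^u$ is the radial function of a convex body.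

If $u$ has odd and even parts of norm at most $\delta$ and $F(u)\equiv1$, then its even part is the fixed point belonging to its odd part. This is the asserted classification.

Finally, $\|g\|_{H^s}\le\frac12(\|f\|_{H^s}+\|g\|_{H^s})$ for $g=G(f)$ gives $\|g\|_{H^s}\le\|f\|_{H^s}$. Then Lemma~\ref{lem:nonlinear} with $v=0$ and $\kappa=2\|f\|_{H^s}\le1$ gives
\[
\|g\|_{H^s}\le2\,\|N(f+g)\|_{H^{s+1/2}}\le2C_s\cdot2\|f\|_{H^s}\cdot2\|f\|_{H^s},
\]
which is $O(\|f\|_{H^s}^2)$. \qed

\begin{thebibliography}{1}
\bibitem{rusu}
``Abstract. Determining Starlike Bodies By Their Curvature Integrals'', \texttt{http://www.math.sc.edu/\%7Ehoward/Theses/rusu.pdf}.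
\end{thebibliography}

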